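# Signed quadrangles and a gap between $\chi$ and connected dominating sequences

All graphs are finite, simple and undirected. For a graph $G$ we write $n(G)=|V(G)|$, $\overline G$ for the complement, $\chi(G)$ for the chromatic number, $\alpha(G)$ for the independence number, $\nu(G)$ for the matching number, $\Delta(G)$ for the maximum degree, $G[X]$ for the subgraph induced by $X$, and $G\vee G'$ for the join. The logarithm $\log$ is natural.

## 1. A triangle-free graph from a quadric and random signs

Let $q$ be an odd prime power and put a nondegenerate quadratic form on $\mathbb F_q^5$, for example $x_0^2+x_1x_2+x_3x_4$. Let $\mathcal P$ be the set of $1$-dimensional subspaces on which the form vanishes, called *points*. The $2$-dimensional subspaces on which the form vanishes identically are called *lines*. We shall see that each line has $q+1$ points and each point is on $q+1$ lines.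

For every incident pair $(x,\ell)$ of a point and a line, toss a fair coin and record a sign $\varepsilon_{x\ell}=\pm1$. Join two distinct points $x,y$ by an edge exactly when they lie on a common line $\ell$ and $\varepsilon_{x\ell}\ne\varepsilon_{y\ell}$. Call this graph $F$. On each line the points split into a plus part and a minus part, and $F$ puts a complete bipartite graph between the two parts. Finally keep each point independently with probability $\rho=q^{-19/20}$. Let $V$ be the set of kept points, $H=F[V]$, and $G=\overline H$.

This graph $G$ is a counterexample to the following conjecture.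

**Definition (model, $\eta$).** A *model* in $G$ is a sequence $(X_1,\dots,X_k)$ of pairwise disjoint nonempty subsets of $V(G)$ such that

(i) each $G[X_i]$ is connected;

(ii) for all $i<j$, every vertex of $X_j$ has a neighbor in $X_i$.

The largest $k$ for which a model with $k$ sets exists is $\eta(G)$.

Equivalently, each $X_i$ is a connected dominating set of $G[X_i\cup X_{i+1}\cup\dots\cup X_k]$. The sets of a model are pairwise joined by edges, so contracting them gives a $K_k$ minor. Hence $\eta(G)\le h(G)$, where $h(G)$ is the Hadwiger number, the largest $k$ such that $G$ has a $K_k$ minor.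

The invariant comes from "Connected Dominating Sets and a New Graph Invariant" (http://www.math.md/files/csjm/v27-n1/v27-n1-(pp23-33).pdf). It is known that $\eta(G)\,\eta(\overline G)\ge n(G)$ for every $G$, and that $\eta(G)\ge\chi(G)$ whenever $\chi(G)\le4$. The conjecture to be decided is that $\chi(G)\le\eta(G)$ for all $G$. In plain words: if a graph needs many colors, must it contain a long sequence of connected sets, each dominating everything that comes later?

The answer is no.

**Theorem A.** For every sufficiently large odd prime power $q$ there is a graph $G$ with $\alpha(G)\le 2$, $n=n(G)\le 3q^{41/20}$, and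
$$\eta(G)<\tfrac12\big(n-q^{21/20}\big)\le \chi(G)-\tfrac12 q^{21/20}.$$

**Theorem B.** For every sufficiently large integer $t$ there is a graph $G$ with $\alpha(G)\le 2$, $\chi(G)=t$ and $\eta(G)\le t-\sqrt t$.

**Theorem C.** If $\alpha(G)\le2$ then $\chi(G)\le\frac32\,\eta(G)$.

Theorem C says that within the class $\alpha\le2$ the conjecture fails by at most a factor $3/2$. Nothing is claimed about whether this constant is sharp. Since $\eta\le h$, none of this bears on Hadwiger's conjecture $\chi\le h$.

## 2. Models in small graphs, and coloring complements of triangle-free graphs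

Condition (ii) is not symmetric, so the order matters. In the path $a-b-c$, the sequence $(\{a,b\},\{c\})$ is a model, but $(\{c\},\{a,b\})$ is not, because $a$ has no neighbor in $\{c\}$.

In the $5$-cycle $1,2,3,4,5$ the sequence $(\{1,2,3\},\{4\},\{5\})$ is a model: $4$ is adjacent to $3$, $5$ is adjacent to $1$, and $4,5$ are adjacent. Four pairwise joined disjoint sets would need six edges, and $C_5$ has five. So $\eta(C_5)=3=\chi(C_5)$.

We work in the class $\alpha(G)\le2$, that is, $G=\overline H$ with $H$ triangle-free. Coloring is simple there. A color class of $G$ has one or two vertices, and the classes of size two form a matching of $H$. Conversely, any matching of $H$ gives a coloring. Hence, with $n=n(G)$,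
$$\chi(G)=n-\nu(H)\ \ge\ \frac n2 .\tag{2.1}$$

*Bipartite $H$.* By König's theorem $n-\nu(H)=\alpha(H)$, so $\chi(G)=\alpha(H)$ is the size of a largest clique of $G$. The singletons of a clique form a model, so $\eta(G)\ge\chi(G)$. A counterexample in this class needs a non-bipartite $H$.

*Petersen graph.* Let the vertices of $H$ be the $2$-subsets of $\{1,\dots,5\}$, adjacent when disjoint. $H$ is triangle-free and has a perfect matching, so $\chi(G)=5$. In $G$, two vertices are adjacent when they intersect. The vertices $12,13,14,15$ form a clique of $G$. Can we put one more set in front of these four singletons? Try $X_1=\{23,24\}$. It is an edge of $G$, but $15$ is disjoint from both $23$ and $24$, so it has no $G$-neighbor in $X_1$. In the language of $H$, the vertex $15$ is the common $H$-neighbor of $23$ and $24$. Taking $X_1=\{23,24,25\}$ works: it is a clique of $G$, and each of $12,13,14,15$ meets one of its members. So $\eta(G)\ge5=\chi(G)$.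

The failed choice $\{23,24\}$ shows the mechanism on which everything rests: a pair in a model forbids its common $H$-neighbors from appearing later.

## 3. What a model with about $n/2$ sets looks like

Let $H$ be triangle-free on $n$ vertices and $G=\overline H$. By (2.1), to violate the conjecture it suffices that no model has about $n/2$ sets. The next two lemmas describe such a model.

**Lemma 3.1 (almost all vertices are in pairs).** Let $\delta\ge0$ and let $(X_1,\dots,X_k)$ be a model in $G$ with $2k\ge n-\delta$. Let $s$ be the number of singletons $X_i$, and let $W_0$ be the set of vertices of $G$ that lie in no two-element set of the model. Then $|W_0|\le4s+3\delta$ and $s\le\alpha(H)$.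

*Proof.* Let there be $s$ singletons, $p$ two-element sets, $b$ sets of size at least $3$ ("big" sets), and $f$ vertices in no set. Then
$$n=f+s+2p+\sum_{\rm big}|X|,\qquad 2(s+p+b)\ge n-\delta .$$
Substituting the first into the second gives $f+\sum_{\rm big}(|X|-2)\le s+\delta$. For a big set, $|X|\le3(|X|-2)$. So
$$|W_0|=s+f+\sum_{\rm big}|X|\le s+f+3(s+\delta-f)\le4s+3\delta .$$
By (ii) any two singletons are adjacent in $G$, so the singletons form an independent set of $H$ and $s\le\alpha(H)$. $\square$

From now on *pair* refers to a two-element set of the model. Let $Q_1,\dots,Q_p$ be the pairs in model order. Each $Q_i$ is an edge of $G$ by (i), so its two vertices are nonadjacent in $H$.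

**Lemma 3.2 (forcing).** Every common $H$-neighbor of the two vertices of $Q_i$ lies in $W_0\cup Q_1\cup\dots\cup Q_{i-1}$.

*Proof.* Let $w$ be a common $H$-neighbor. It is not in $Q_i$. If $w\in Q_j$ with $j>i$, then $w$ has no $G$-neighbor in $Q_i$, contradicting (ii). $\square$

**The first attempt.** Lemma 3.2 with $i=1$ says that the common $H$-neighbors of $Q_1$ all lie in $W_0$. So one would like a triangle-free $H$ in which any two nonadjacent vertices have more than $4\alpha(H)+3\delta$ common neighbors. Then no pair could come first, and we would be done. This can never happen. In a triangle-free graph every neighborhood is independent, so two vertices have at most $\alpha(H)$ common neighbors, while Lemma 3.1 only says that $|W_0|$ is at most about $4\alpha(H)$. One pair never gives a contradiction.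

So we must use many pairs at once. The first $m$ pairs force all their common neighborhoods into a set of size at most $|W_0|+2m$. If those $m$ common neighborhoods were disjoint, and each had size much larger than $2$, then for large $m$ this would be impossible. The obstacle is overlap: many pairs may share the same common neighbors. In the graph $H=F[V]$ there are two sources of overlap. Two collinear points with the same sign on their line $\ell$ have as common $F$-neighbors the points of opposite sign on $\ell$, so all such pairs on one side of $\ell$ have the same common neighbors. For noncollinear pairs, the geometry limits the overlap: three pairwise noncollinear points are common to at most one pair. The two kinds will be counted separately and the counts played against each other.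

## 4. Incidence geometry of $Q(4,q)$

Write $\beta$ for the bilinear form $\beta(x,y)=Q(x+y)-Q(x)-Q(y)$ of the quadratic form $Q$. It is nondegenerate, and $\beta(x,x)=2Q(x)$. Two distinct points are *collinear* if they lie on a line. For singular vectors $x,y$ we have $Q(ax+by)=ab\,\beta(x,y)$, so distinct points $x,y$ are collinear iff $\beta(x,y)=0$. Two points span one $2$-space, so they lie on at most one line, and each line has $q+1$ points.

**Step 1: there are $q+1$ lines through a point.** The space $x^\perp$ has dimension $4$, the form restricted to it has radical $x$, and $Q$ is well defined on $x^\perp/x$, a nondegenerate $3$-space. Lines through $x$ lie in $x^\perp$ and correspond to singular points of $x^\perp/x$. A nondegenerate $3$-space has $q+1$ singular points. Indeed, by the Chevalley–Warning theorem it has a singular point $r$. The space $r^\perp$ contains no other singular point, since otherwise there would be a totally singular $2$-space $W\subseteq W^\perp$ with $\dim W^\perp=1$. Of the $q+1$ two-dimensional spaces through $r$, one is $r^\perp$. Each of the other $q$ has the form $\langle r,y\rangle$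 with $\beta(r,y)\ne0$, and $Q(ar+y)=a\beta(r,y)+Q(y)$ vanishes for exactly one $a$, so it contains exactly one further singular point.

**Step 2: the quadrangle axiom.** *If $x\notin\ell$, then exactly one point of $\ell$ is collinear with $x$.* The linear functional $\beta(x,\cdot)$ on the $2$-space $\ell$ is not zero. Otherwise $W=\langle x,\ell\rangle$ would be a totally singular $3$-space, so $W\subseteq W^\perp$, but $\dim W^\perp=2$. Hence its kernel on $\ell$ is one point. Consequently three pairwise collinear points lie on one line: if $x$ were off the line $yz$, that line would have two points collinear with $x$.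

**Step 3: common collinear points.** For noncollinear $u,v$ let $T(u,v)$ be the set of points collinear with both. None of the $q+1$ lines through $u$ contains $v$, so each contains exactly one point collinear with $v$, and this point is not $u$. Hence $|T(u,v)|=q+1$, with one point on each line through $u$. The points of $T(u,v)$ are pairwise noncollinear: if $y,y'\in T(u,v)$ were collinear, then $u,y,y'$ would lie on a line not containing $v$ with two points collinear with $v$.

**Step 4: counting points and lines.** A point $x$ has $q(q+1)$ collinear points. If $y$ is one of them, the $q$ lines through $y$ other than $xy$ carry $q^2$ points besides $y$, and none of them is collinear with $x$, since $y$ is the only point collinear with $x$ on such a line. Every point noncollinear with $x$ is reached through exactly $q+1$ points $y$. So there are $q(q+1)q^2/(q+1)=q^3$ points noncollinear with $x$, and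
$$N:=|\mathcal P|=1+q(q+1)+q^3=(q+1)(q^2+1).$$
Counting incidences, there are also $N$ lines. For $q\ge3$ we have $N\le q^4$, so $\log N\le4\log q$.

**Step 5: three points determine the pair.**

**(4.1)** *Three pairwise noncollinear points have at most two common collinear points. Consequently a triple of pairwise noncollinear points is contained in $T(u,v)$ for at most one pair $\{u,v\}$.*

The Gram matrix of the three points has zero diagonal and nonzero off-diagonal entries $a,b,c$. Its determinant is $2abc\neq0$, as $q$ is odd. So the points span a nondegenerate $3$-space, and its perp is a nondegenerate $2$-space. A nonzero binary quadratic form has at most two singular points. Points collinear with all three lie in this perp, so there are at most two. If the triple is contained in $T(u,v)$, then $u$ and $v$ are two such points, and $\{u,v\}$ is determined.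

*Example.* Take $Q=x_0^2+x_1x_2+x_3x_4$ with standard basis $e_0,\dots,e_4$. The points $e_1,e_2$ are noncollinear. A point of $T(e_1,e_2)$ has $x_1=x_2=0$ and $x_0^2+x_3x_4=0$, so
$$T(e_1,e_2)=\{e_3,\ e_4\}\cup\{e_0+ae_3-a^{-1}e_4:\ a\ne0\},$$
which has $2+(q-1)=q+1$ elements. Take the triple $e_3$, $e_4$, $e_0+e_3-e_4$. Its pairwise values of $\beta$ are $1,-1,1$. A vector orthogonal to all three has $x_4=0$, $x_3=0$ and then $2x_0=0$. So the perp is $\langle e_1,e_2\rangle$, whose singular points are exactly $e_1$ and $e_2$. For $q=3$ the geometry has $40$ points and $40$ lines, with $4$ points per line.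

## 5. Three spectral estimates

Let $A$ be the collinearity matrix on $\mathcal P$ (zero diagonal) and $M$ the point–line incidence matrix. For $U\subseteq\mathcal P$ write $j_U(x):=(A\mathbf 1_U)(x)$, the number of points of $U$ collinear with and different from $x$.

Two collinear points have $q-1$ common collinear points, namely the others on their line. Two noncollinear points have $q+1$. So
$$A^2=q(q+1)I+(q-1)A+(q+1)(\mathbf 1\mathbf 1^T-I-A)=(q^2-1)I-2A+(q+1)\mathbf 1\mathbf 1^T .$$
Also $A\mathbf 1=q(q+1)\mathbf 1$. On $\mathbf 1^\perp$ an eigenvalue $\theta$ satisfies $(\theta+1)^2=q^2$, so $\theta\in\{q-1,-q-1\}$ and $|\theta|\le q+1$. Next, $MM^T=A+(q+1)I$ has eigenvalue $(q+1)^2$ on $\mathbf 1$ (simple) and $2q$ or $0$ on $\mathbf 1^\perp$. The matrix $M^TM$ is also $N\times N$, so it has the same spectrum, and $M^TM\mathbf 1=(q+1)^2\mathbf 1$. Hence on $\mathbf 1^\perp$ its eigenvalues are $2q$ and $0$.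

Write $\mathbf 1_U=\frac{|U|}N\mathbf 1+w_U$ with $w_U\perp\mathbf 1$ and $\|w_U\|^2\le|U|$, and note $q(q+1)/N=q/(q^2+1)$. Then $j_U-\frac{q|U|}{q^2+1}\mathbf 1=Aw_U$, which gives
$$\sum_x\Big(j_U(x)-\frac{q|U|}{q^2+1}\Big)^2\le (q+1)^2|U|\qquad(U\subseteq\mathcal P).\tag{5.1}$$
In the same way $\mathbf 1_Y^TA\mathbf 1_R=\frac{q}{q^2+1}|Y||R|+w_Y^TAw_R$, so
$$\mathbf 1_Y^TA\mathbf 1_R\ge \frac{q}{q^2+1}|Y||R|-(q+1)\sqrt{|Y||R|}\qquad(Y,R\subseteq\mathcal P).\tag{5.2}$$
Finally, let $\mathcal K$ be a set of $K\le q^2/2$ lines and let $d(x)$ be the number of lines of $\mathcal K$ through $x$, so $d=M\mathbf 1_{\mathcal K}$. Then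
$$\sum_xd(x)^2=\mathbf 1_{\mathcal K}^TM^TM\mathbf 1_{\mathcal K}\le\frac{(q+1)^2K^2}{N}+2qK\le3qK,\tag{5.3}$$
because $\frac{(q+1)^2K}{N}=\frac{(q+1)K}{q^2+1}\le\frac{q+1}2\le q$.

## 6. Properties of the signed graph $F$

From here on $q$ is as large as needed. We use the Chernoff bounds for a sum $S$ of independent $\{0,1\}$-valued variables with mean $\mu$:
$$P(S\le\mu/2)\le e^{-\mu/8},\qquad P(S\ge t)\le e^{-t/6}\ \text{ for } t\ge2\mu,\ t>0 .$$
The first is the standard bound $P(S\le(1-\tau)\mu)\le e^{-\tau^2\mu/2}$ with $\tau=\frac12$. The second follows from $P(S\ge(1+\tau)\mu)\le e^{-\tau^2\mu/(2+\tau)}$, because $6\tau^2-(1+\tau)(2+\tau)=(5\tau+2)(\tau-1)\ge0$ for $\tau\ge1$ (if $\mu=0$ it is trivial). If only $\mu\ge\mu_0$ is known, then $P(S\le\mu_0/2)\le P(S\le\mu/2)\le e^{-\mu_0/8}$.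

*$F$ is triangle-free.* The vertices of a triangle are pairwise collinear, so they lie on one line, and two of them have equal sign there.

For noncollinear $u,v$ let $C(u,v)\subseteq T(u,v)$ be the set of their common $F$-neighbors.

**Definition (passive, $\mathrm{Viol}$).** Let $\mathcal K$ be a set of lines and $o:\mathcal K\to\{\pm1\}$. A point $x\in\ell\in\mathcal K$ is *passive on $\ell$* if $\varepsilon_{x\ell}=o(\ell)$. $\mathrm{Viol}(\mathcal K,o)$ is the set of points that lie on at least one line of $\mathcal K$ and are passive on every line of $\mathcal K$ containing them.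

For one line $\ell$ with $o(\ell)=+1$, $\mathrm{Viol}$ is the plus part of $\ell$. For two lines meeting in $x$, the point $x$ must have the prescribed sign on both, while every other point is tested on its own line only. The use of this notion: when collinear pairs of a model occupy the sign $-o(\ell)$ on each $\ell\in\mathcal K$, the passive points will be forced to appear early, and no point of $\mathrm{Viol}$ will belong to such a pair.

**Claim 6.1.** With probability tending to $1$ as $q\to\infty$, the following hold.

* (P1) $|C(u,v)|\ge q/8$ for all noncollinear $u,v$.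
* (P2) $|\mathrm{Viol}(\mathcal K,o)|\ge Kq/1600$ for all $(\mathcal K,o)$ with $1\le K=|\mathcal K|\le q^{3/2}$.
* (P3) For all $Y\subseteq\mathcal P$: $\sum_\ell S_\ell(Y)^2\le16(q+1)|Y|\log N$, where $S_\ell(Y)=\sum_{x\in Y\cap\ell}\varepsilon_{x\ell}$.

**Step 1: (P1), every noncollinear pair has many common neighbors.** The lines $uy$ for $y\in T(u,v)$ are distinct, since the points of $T(u,v)$ lie on different lines through $u$. The same holds for the lines $vy$, and no line passes through both $u$ and $v$. So these $2(q+1)$ lines are distinct. The event $y\in C(u,v)$ says that $y$ differs in sign from $u$ on $uy$ and from $v$ on $vy$. It has probability $\frac14$, and these events are independent over $y$. The mean is $(q+1)/4$, so $|C(u,v)|<q/8$ has probability at most $e^{-(q+1)/32}$. There are at most $N^2$ pairs, and $N^2e^{-(q+1)/32}\to0$.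

**Step 2: (P2), many points are passive wherever they are tested.** For large $q$ we have $K\le q^{3/2}\le q^2/2$, so (5.3) applies. Since $\sum d=K(q+1)$ and $\sum_{d\ge7}d\le\frac17\sum d^2\le\frac37qK$, we get $\sum_{1\le d\le6}d\ge\frac47qK$. So at least $\frac2{21}qK\ge qK/11$ points have $1\le d\le6$. Each of them is in $\mathrm{Viol}$ with probability $2^{-d}\ge\frac1{64}$, independently over points, since different points use different signs. So the mean of $|\mathrm{Viol}|$ is at least $\mu_0=qK/704$, and $|\mathrm{Viol}|<qK/1600\le\mu_0/2$ has probability at most $e^{-qK/5632}$. There are at most $(2N)^K$ pairs $(\mathcal K,o)$ with $|\mathcal K|=K$, and $\sum_{K\ge1}(2Ne^{-q/5632})^K\to0$.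

**Step 3: (P3), signs cancel on all sets at once.** For $Y=\emptyset$ there is nothing to prove. Otherwise let $\lambda=\frac1{4(q+1)}$, $k=|Y\cap\ell|\le q+1$, and let $g$ be a standard Gaussian independent of the signs. Since $E_ge^{cg}=e^{c^2/2}$ and $\cosh c\le e^{c^2/2}$,
$$E e^{\lambda S_\ell^2}=E_g E e^{\sqrt{2\lambda}\,g S_\ell}\le E_g e^{\lambda g^2k}=(1-2\lambda k)^{-1/2}\le e^{2\lambda k}.$$
The last inequality uses $2\lambda k\le\frac12$ and $(1-x)^{-1/2}\le e^x$ on $[0,\frac12]$. To see the latter, note that $x+\frac12\log(1-x)$ is concave, vanishes at $0$ and is positive at $\frac12$. Different lines use different signs, so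
$$Ee^{\lambda\sum_\ell S_\ell^2}\le e^{2\lambda\sum_\ell|Y\cap\ell|}=e^{2\lambda(q+1)|Y|}=e^{|Y|/2}.$$
Failure for $Y$ means $\lambda\sum S_\ell^2>4|Y|\log N$, so by Markov it has probability at most $e^{|Y|/2}N^{-4|Y|}$. There are at most $N^y$ sets of size $y$, and $\sum_{y\ge1}(e^{1/2}N^{-3})^y\to0$. $\square$

Fix signs for which (P1)–(P3) hold. From now on $F$ is a fixed graph.

**Step 4: few vertices have small degree into a set containing them.** This will control the independence number of the sampled graph.

**(6.1)** *If $Y\subseteq R\subseteq\mathcal P$ and every $x\in Y$ has $|N_F(x)\cap R|<|R|/(8q)$, then $|Y|\le288q^2\log q$.*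

Assume $Y\ne\emptyset$. Let $\mathcal S$ be the point–line matrix with entry $\varepsilon_{x\ell}$ for $x\in\ell$ and $0$ otherwise. The adjacency matrix of $F$ is
$$A_F=\tfrac12\big(A+(q+1)I-\mathcal S\mathcal S^T\big).$$
On the diagonal, $\mathcal S\mathcal S^T$ has entries $q+1$. For collinear $x,y$ the right side is $\frac12(1-\varepsilon_{x\ell}\varepsilon_{y\ell})$, which is $1$ iff the signs differ. For noncollinear $x,y$ it is $0$. Now $\mathbf 1_Y^T\mathcal S\mathcal S^T\mathbf 1_R=\sum_\ell S_\ell(Y)S_\ell(R)$ is at most $16(q+1)\log N\sqrt{|Y||R|}$ by Cauchy–Schwarz and (P3). With (5.2), and dropping the nonnegative term from $(q+1)I$,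
$$\frac{|Y||R|}{8q}\ge\mathbf 1_Y^TA_F\mathbf 1_R\ge\frac{q|Y||R|}{2(q^2+1)}-\tfrac12(q+1)(1+16\log N)\sqrt{|Y||R|}.$$
Since $\frac q{2(q^2+1)}\ge\frac3{8q}$ (equivalent to $q^2\ge3$) and $\frac12(1+16\log N)\le9\log N$, we get $\frac{|Y||R|}{4q}\le9(q+1)\log N\sqrt{|Y||R|}$. As $Y\subseteq R$,
$$|Y|\le\sqrt{|Y||R|}\le36q(q+1)\log N\le144q(q+1)\log q\le288q^2\log q .$$

## 7. The overlap graph of a family of noncollinear pairs

Suppose some noncollinear pairs of a model have been selected and $U$ is the union of their common neighborhoods. Which other noncollinear pairs have a large part of their common neighborhood already inside $U$? Put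
$$\rho=q^{-19/20}\ (\text{so }\rho q=q^{1/20}),\qquad J=q^{11/10}.$$
For a finite, possibly empty, set $\mathcal G$ of noncollinear pairs let $g=|\mathcal G|$ and

* $U=\bigcup_{\{u,v\}\in\mathcal G}C(u,v)$, and $D=\{x\in\mathcal P: j_U(x)\ge J\}$;
* $B$ = the graph on $\mathcal P$ whose edges are the noncollinear pairs $\{u,v\}$ with $|T(u,v)\cap U|\ge q/16$;
* $B'=B-D$.

For instance, with $\mathcal G=\{\{u,v\}\}$ we have $U=C(u,v)$, and $\{u,v\}$ is an edge of $B$ by (P1). In any case $|U|\le g(q+1)$.

**Step 1: $B$ has few edges.** Each edge $uv$ of $B$ accounts for at least $\binom{\lceil q/16\rceil}3\ge\frac{q^3}{12\cdot16^3}$ triples in $T(u,v)\cap U$, and these are triples of pairwise noncollinear points. By (4.1) each such triple is counted for at most one edge. Therefore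
$$|E(B)|\le\binom{|U|}3\Big/\binom{\lceil q/16\rceil}3\le8192\,|U|^3/q^3.\tag{7.1}$$

**Step 2: outside $D$ the degrees are small.** Let $u\notin D$. Fewer than $J$ points of $U$ are collinear with $u$, so they form at most $J^3/6$ triples. Every $v$ with $uv\in E(B)$ accounts for at least $\binom{\lceil q/16\rceil}3$ of these triples, namely those inside $T(u,v)\cap U$, and by (4.1) each triple is counted for at most one $v$. So
$$\Delta(B')\le8192\,J^3/q^3=8192\,q^{3/10}.\tag{7.2}$$

**Remark (why $F$ is sampled).** On the whole of $\mathcal P$ the bound (7.1) says nothing useful. By (P1), each of the $q^3$ points $v$ noncollinear with $u$ has at least $q/8$ common $F$-neighbors with $u$, and each $F$-neighbor of $u$ is collinear with only $q^2$ such $v$. So $\deg_F(u)\ge q^2/8$ and $\alpha(F)\ge q^2/8$. Lemma 3.1 then leaves room for a set $W_0$ of at least this size. For $|U|=q^2/8$ the bound (7.1) is $16q^3$, more than the total number $N/2$ of disjoint pairs. Sampling with probability $\rho$ multiplies the expected number of edges of $B$ by $\rho^2$, but the number of vertices only by $\rho$.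

## 8. The random vertex set $V$

Let $V\subseteq\mathcal P$ contain each point independently with probability $\rho$. The sets $U,D,\mathrm{Viol}$ and the graphs $B,B'$ depend on $F$ and on $\mathcal G,\mathcal K,o$, not on $V$. So for each choice of $(\mathcal G,\mathcal K,o)$ we may use plain concentration, and then take a union bound over the choices. There are at most $N^{2g}\le e^{8g\log q}$ sets $\mathcal G$ of size $g$ and at most $(2N)^K$ pairs $(\mathcal K,o)$ with $|\mathcal K|=K$.

**Claim 8.1.** With probability tending to $1$, the following hold for all $\mathcal G,\mathcal K,o$ as indicated; in (V7), $X=|\mathcal G|+|\mathcal K|\ge1$ and $R=U\cup\mathrm{Viol}(\mathcal K,o)$.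

* (V1) $\rho N/2\le|V|\le2\rho N$.
* (V2) $|V\cap\ell|\le3q^{1/20}$ for every line $\ell$.
* (V3) $\alpha(F[V])\le a_0:=q^{21/20}\log^2q$.
* (V4) If $g\ge1$ and $|U|\ge gq/16$, then $|V\cap U|\ge\rho|U|/2$.
* (V5) If $1\le K=|\mathcal K|\le q^{3/2}$, then $|V\cap\mathrm{Viol}(\mathcal K,o)|\ge Kq^{1/20}/3200$.
* (V6) If $g\ge1$, then $|V\cap D|\le2\rho|D|+g\log^2q$.
* (V7) Every matching of $B'[V]$ all of whose edges meet $R$ has at most $X\log^2q$ edges.
* (V8) If $g\ge1$, then every matching of $B[V]$ has fewer than $e^2\rho^2|E(B)|+g\log^2q+1$ edges.

For (V7) and (V8) we use one observation. *If a fixed set of at most $E$ edges on $\mathcal P$ is given and $t\ge1$ is an integer, the probability that $V$ contains all vertices of some $t$-edge matching from this set is at most $(eE\rho^2/t)^t$.* Indeed there are at most $E^t/t!\le(eE/t)^t$ such matchings, and each has $2t$ vertices.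

**Step 1: (V1) and (V2), sizes.** (V1) fails with probability at most $e^{-\rho N/8}+e^{-\rho N/3}$. For a line, the mean of $|V\cap\ell|$ is $\rho(q+1)\le\frac32q^{1/20}$, so (V2) fails for $\ell$ with probability at most $e^{-q^{1/20}/2}$. There are $N$ lines, and $Ne^{-q^{1/20}/2}\to0$.

**Step 2: (V3), independent sets of $F[V]$ are small.** The purpose is to trap each independent set in one of few sets that do not depend on $V$. Let $I\subseteq V$ be nonempty and independent in $F$. Put $R_0=\mathcal P$. While some $x\in I$ has $|N_F(x)\cap R_j|\ge|R_j|/(8q)$, let $x_{j+1}=x$ and $R_{j+1}=R_j\setminus N_F(x)$. Since $I$ is independent, $I\subseteq R_j$ always. So $1\le|R_j|\le N(1-\frac1{8q})^j\le Ne^{-j/(8q)}$, and the number of steps is at most $8q\log N$. When the process stops,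
$$I\subseteq Y:=\{x\in R_j:\ |N_F(x)\cap R_j|<|R_j|/(8q)\}.$$
The set $Y$ is determined by $(x_1,\dots,x_j)$, and $|Y|\le288q^2\log q$ by (6.1). For a fixed sequence, the number $576\rho q^2\log q+q\log^3q$ is at least twice the mean of $|V\cap Y|$ and at least $q\log^3q$, so $|V\cap Y|$ reaches it with probability at most $e^{-q\log^3q/6}$. The number of sequences of points of length at most $8q\log N$ is $e^{O(q\log^2q)}$. So with probability tending to $1$,
$$\alpha(F[V])\le576q^{21/20}\log q+q\log^3q\le q^{21/20}\log^2q=a_0 .$$

**Step 3: (V4), (V5), (V6), intersections with $U$, $\mathrm{Viol}$, $D$.** For (V4), given $\mathcal G$, failure has probability at most $e^{-\rho|U|/8}\le e^{-gq^{1/20}/128}$, and $\sum_{g\ge1}(N^2e^{-q^{1/20}/128})^g\to0$. For (V5), the mean is at least $Kq^{1/20}/1600$ by (P2), so failure has probability at most $e^{-Kq^{1/20}/12800}$, and $\sum_{K\ge1}(2Ne^{-q^{1/20}/12800})^K\to0$. For (V6), the threshold is at least twice the mean $\rho|D|$ and at least $g\log^2q$, so failure has probability at most $e^{-g\log^2q/6}$, and $\sum_{g\ge1}e^{8g\log q-g\log^2q/6}\to0$.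

**Step 4: (V7), matchings that touch $R$.** Each $C(u,v)$ and each line has at most $q+1$ points, so $|R|\le X(q+1)$, and by (7.2) at most $E=X(q+1)\cdot8192q^{3/10}$ edges of $B'$ meet $R$. Let $t=\lfloor X\log^2q\rfloor+1$. With $\rho^2=q^{-19/10}$, the observation bounds the probability of a $t$-edge matching by
$$\Big(\frac{e\,X(q+1)\cdot8192q^{3/10}\cdot q^{-19/10}}{t}\Big)^t\le q^{-t/2}\le e^{-\frac12X\log^3q},$$
because $t\ge X\log^2q$ and $(q+1)q^{3/10-19/10}$ is of order $q^{-3/5}$. For given $X$ there are at most $(X+1)(2N)^{2X}$ triples $(\mathcal G,\mathcal K,o)$, and $\sum_{X\ge1}(X+1)(2N)^{2X}e^{-\frac12X\log^3q}\to0$.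

**Step 5: (V8), all matchings of $B[V]$.** With $t=\lceil e^2\rho^2|E(B)|+g\log^2q\rceil$, the probability of a $t$-edge matching is at most $(e|E(B)|\rho^2/t)^t\le e^{-t}\le e^{-g\log^2q}$, and $\sum_{g\ge1}e^{8g\log q-g\log^2q}\to0$. $\square$

Fix a set $V$ with (V1)–(V8). Put $H=F[V]$, $G=\overline H$ and $n=|V|$. Then $n\le2\rho N\le3q^{41/20}$, $H$ is triangle-free, $\alpha(G)\le2$, and $\chi(G)\ge n/2$ by (2.1).

## 9. Proof of Theorem A: no model has $\frac12(n-q^{21/20})$ sets

Let $\delta=q^{21/20}$ and suppose that $G$ has a model with $k$ sets and $2k\ge n-\delta$. We look for a contradiction.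

**Step 1: almost everything is in pairs.** By Lemma 3.1 and (V3), with $W_0$ the set of vertices in no pair,
$$|W_0|\le4a_0+3\delta\le a_1:=5q^{21/20}\log^2q .$$
Let $Q_1,\dots,Q_p$ be the pairs in model order and let $m=\lceil q^{9/8}\rceil$. We have $2p\ge n-a_1$ and $n\ge\rho N/2\ge q^{41/20}/2$, so $p\ge m$. Put $Z=W_0\cup Q_1\cup\dots\cup Q_m$. Then $|Z|\le a_1+2m\le3m$. From now on "pair" means one of $Q_1,\dots,Q_m$. Lemma 3.2 reads:

**(9.1)** *For $i\le m$, every common $H$-neighbor of the two vertices of $Q_i$ lies in $W_0\cup Q_1\cup\dots\cup Q_{i-1}\subseteq Z$.*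

Say that $Q_i$ has *type N* if its points are noncollinear. Otherwise its points lie on a line $\ell_i$ and, being nonadjacent in $H$, have the same sign on $\ell_i$; then $Q_i$ has *type C*.

**Step 2: type C pairs determine a sign on each of their lines.** Let $\mathcal K$ be the set of lines $\ell_i$ of type C pairs, and $K=|\mathcal K|$. All type C pairs on a line $\ell\in\mathcal K$ have the same sign on $\ell$. Indeed, if $Q_i,Q_j$ with $i<j$ had opposite signs on $\ell$, the vertices of $Q_j$ would be common $H$-neighbors of $Q_i$, contradicting (9.1). Let $o(\ell)$ be the negative of this common sign.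

A point of $V$ that is passive on a line of $\mathcal K$ is a common $H$-neighbor of a type C pair on that line, so by (9.1) it is in $Z$. In particular $V\cap\mathrm{Viol}(\mathcal K,o)\subseteq Z$. A vertex of a type C pair $Q_i$ is not passive on $\ell_i$, so it is not in $\mathrm{Viol}(\mathcal K,o)$.

Moreover $K\le q^{3/2}$. Otherwise take $\mathcal K'\subseteq\mathcal K$ with $|\mathcal K'|=\lfloor q^{3/2}\rfloor$. Points of $V\cap\mathrm{Viol}(\mathcal K',o|_{\mathcal K'})$ are passive on some line of $\mathcal K$, so they are still in $Z$. Then (V5) gives $\lfloor q^{3/2}\rfloor q^{1/20}/3200\le3m$, which is false for large $q$.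

**Step 3: a greedy family of type N pairs.** We want a family whose common neighborhoods overlap little but capture much of every other common neighborhood. Go through the type N pairs in order, and put $Q_i$ into $\mathcal G$ iff fewer than half of the points of $C(Q_i)$ lie in the union of the sets $C(Q_j)$ of the previously chosen $Q_j$. Let $g=|\mathcal G|$, and let $U,D,B,B'$ be as in Section 7. Each chosen pair adds at least half of its $C(Q_i)$, so $|U|\ge gq/16$ by (P1). Every type N pair, chosen or not, has at least half of $C(Q_i)$ in $U$. So $|C(Q_i)\cap U|\ge q/16$, and $Q_i$ is an edge of $B$. By (9.1), $V\cap U\subseteq Z$.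

Put $X=g+K$ and $R=U\cup\mathrm{Viol}(\mathcal K,o)$. If $g=0$, there are no type N pairs, since the first one would be chosen, and $U=D=\emptyset$. If $K=0$, there are no type C pairs and $\mathrm{Viol}(\mathcal K,o)=\emptyset$. In these cases the bounds quoted below from (V4), (V6), (V8), or from (V5), hold trivially: both sides, or the left side, are zero. Since $m\ge1$, we have $X\ge1$.

**Step 4: a count that just misses.** By (V4), $\rho|U|/2\le|V\cap U|\le|Z|\le3m$, so $\rho|U|\le6m$. Suppose we put only this into (7.1) and (V8). The type N pairs form a matching of $B[V]$, and the main term of the bound on their number is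
$$e^2\rho^2\cdot\frac{8192|U|^3}{q^3}=8192e^2\,\frac{(\rho|U|)^3}{\rho q^3}\le8192e^2\,\frac{(6m)^3}{q^{41/20}} .$$
To contradict the presence of $m$ pairs, this would have to be below $m$. But $m^2/q^{41/20}\ge q^{9/4-41/20}=q^{1/5}$, so it is not. Another $m$ does not help, since $|Z|$ is then estimated by $a_1+2m$ and the bound becomes at least a constant, larger than $1$, times $\max(a_1,m)^3/q^{41/20}$. If $m\le a_1$, this maximum term is at least $q^{11/10}>a_1\ge m$. If $m>a_1\ge q^{21/20}$, it is at least $mq^{1/20}$. The loss is in $|V\cap U|\le|Z|$, where all $2m$ vertices of pairs are allowed to lie in $U$. If we had $\rho|U|=O(a_1)$ instead, the main term would be of order $a_1^3/q^{41/20}$, that is, $q^{11/10}$ up to logarithms, and $\frac{11}{10}<\frac98$. The next steps prove that few vertices of pairs lie in $U$.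

**Step 5: few points see many points of $U$.** From $\rho|U|\le6m\le12q^{9/8}$ we get $|U|\le12q^{9/8+19/20}\le\frac12q^{21/10}=qJ/2$, since $\frac98+\frac{19}{20}=\frac{83}{40}<\frac{21}{10}$. Hence $\frac{q|U|}{q^2+1}\le J/2$. For $x\in D$ we have $j_U(x)\ge J$, so (5.1) gives $|D|J^2/4\le(q+1)^2|U|$, that is,
$$|D|\le\frac{4(q+1)^2|U|}{J^2}\le5q^{-1/5}|U| .$$

**Step 6: few vertices of type N pairs lie in $R$.** Let $n_R$ be the number of vertices of $V\cap R$ in type N pairs. These pairs form a matching of $B[V]$. At most $|V\cap D|$ of them meet $D$. The others are edges of $B'$, and by (V7) at most $X\log^2q$ of these meet $R$. With (V6),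
$$n_R\le2|V\cap D|+2X\log^2q\le4\rho|D|+2g\log^2q+2X\log^2q\le20q^{-1/5}\rho|U|+4X\log^2q.\tag{9.2}$$

**Step 7: closing the loop.** Put $S=a_1+n_R$; we bound $K$, $|U|$ and $X$ in terms of $S$. Vertices of $V\cap\mathrm{Viol}(\mathcal K,o)$ are in $Z$ but not in type C pairs, so they lie in $W_0$ or in type N pairs, and there are at most $S$ of them. By (V5),
$$Kq^{1/20}\le3200S .$$
Vertices of $V\cap U$ are in $Z$, so they lie in $W_0$, in type N pairs, or in type C pairs. By (V2) all type C pairs together have at most $3q^{1/20}K$ vertices. By (V4),
$$\rho|U|\le2(S+3Kq^{1/20})\le2(1+9600)S\le2\cdot10^4S .$$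
Since $gq/16\le|U|$, we have $gq^{1/20}=g\rho q\le16\rho|U|\le32\cdot10^4S$, and therefore
$$Xq^{1/20}\le(32\cdot10^4+3200)S\le4\cdot10^5S .$$
Now (9.2) becomes
$$n_R\le\big(4\cdot10^5q^{-1/5}+16\cdot10^5q^{-1/20}\log^2q\big)S\le\tfrac12S=\tfrac12(a_1+n_R)$$
for large $q$. Thus $n_R\le a_1$ and $S\le2a_1$, so
$$\rho|U|\le4\cdot10^4a_1,\qquad Kq^{1/20}\le6400a_1,\qquad Xq^{1/20}\le8\cdot10^5a_1 .$$

**Step 8: there are fewer than $m$ pairs.** The type C pairs on a line $\ell$ are disjoint subsets of $V\cap\ell$. So by (V2) there are at most $\frac32q^{1/20}K\le10^4a_1$ type C pairs in total. By (V8) and (7.1) the number of type N pairs is at most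
$$e^2\rho^2\cdot\frac{8192|U|^3}{q^3}+X\log^2q+1\le C\,\frac{a_1^3}{\rho q^3}+8\cdot10^5a_1q^{-1/20}\log^2q+1$$
for an absolute constant $C$, using $\rho^2|U|^3/q^3=(\rho|U|)^3/(\rho q^3)$. Here
$$\frac{a_1^3}{\rho q^3}=125\,q^{63/20-41/20}\log^6q=125\,q^{11/10}\log^6q .$$
Every pair has type C or type N, so
$$m\le10^4a_1+125C\,q^{11/10}\log^6q+8\cdot10^5a_1q^{-1/20}\log^2q+1 .$$
Since $a_1=5q^{21/20}\log^2q$ and $\frac{21}{20},\frac{11}{10}<\frac98$, the right side is below $q^{9/8}\le m$ for large $q$. This is a contradiction.

So every model has $2k<n-q^{21/20}$. That is, $\eta(G)<\frac12(n-q^{21/20})\le\chi(G)-\frac12q^{21/20}$, by (2.1). This proves Theorem A, and the conjecture is false. $\blacksquare$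

## 10. Every large chromatic number: proof of Theorem B

**Step 1: joining a clique.** The purpose is to raise $\chi$ to a prescribed value without closing the gap. For any graph $G$ and $j\ge0$ we have $\chi(G\vee K_j)=\chi(G)+j$. Also $\eta(G\vee K_j)\le\eta(G)+j$: from a model of $G\vee K_j$ delete the at most $j$ sets meeting $K_j$, and the rest is a model in $G$. Moreover, if $\alpha(G)\le2$ then $\alpha(G\vee K_j)\le2$, since an independent set with at least two vertices lies inside $G$.

**Step 2: choosing $q$.** Given large $t$, Bertrand's postulate gives an odd prime $q$ with $\frac12(t/3)^{20/41}\le q\le(t/3)^{20/41}$. Let $G$ be as in Theorem A. Then $\chi(G)\le n\le3q^{41/20}\le t$. Put $j=t-\chi(G)\ge0$. Then $\chi(G\vee K_j)=t$, and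
$$\eta(G\vee K_j)\le\chi(G)-\tfrac12q^{21/20}+j=t-\tfrac12q^{21/20}\le t-c\,t^{21/41}\le t-\sqrt t$$
for large $t$, where $c>0$ is absolute. Here we used $\frac{20}{41}\cdot\frac{21}{20}=\frac{21}{41}>\frac12$. $\blacksquare$

## 11. The factor $3/2$: proof of Theorem C

The proof has three parts: a lower bound on $\eta$ in terms of $n$, Gallai's lemma on matchings, and an induction that reduces to the case $n=2\nu(\overline G)+1$.

**Lemma 11.1.** If $\alpha(G)\le2$ and $n=n(G)\ge1$, then $\eta(G)\ge(n+1)/3$.

*Proof.* Greedily remove vertex-disjoint sets $T_1,\dots,T_r$, each inducing a $3$-vertex path in $G$, until no induced $3$-vertex path remains. A graph without induced $3$-vertex paths is a disjoint union of cliques, and $\alpha(G)\le2$ allows at most two. Let their sizes be $a\ge a'\ge0$. The end vertices $x,y$ of $T_i$ are nonadjacent, so every other vertex is adjacent to $x$ or to $y$. Thus $T_i$ is connected and every vertex outside $T_i$ has a neighbor in it.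

If $a\ge1$, then $T_1,\dots,T_r$ followed by the singletons of the larger clique is a model with $r+a$ sets. Since $n=3r+a+a'$, we have $3(r+a)=n+2a-a'\ge n+a\ge n+1$.

If $a=0$, then $n=3r$ and $r\ge1$. Use $T_1,\dots,T_{r-1}$ followed by two adjacent singletons of $T_r$. This gives $\eta(G)\ge r+1=(n+3)/3$. $\square$

**Lemma 11.2 (Gallai's lemma).** Let $H$ be a connected graph with $\nu(H-v)=\nu(H)$ for every vertex $v$. Then $n(H)=2\nu(H)+1$.

*Proof.* By hypothesis every vertex is missed by some maximum matching. So it suffices to show that no maximum matching misses two vertices. Suppose otherwise, and among all pairs of distinct vertices missed by a common maximum matching choose $u,v$ at minimum distance. They are nonadjacent, since otherwise the edge $uv$ could be added to the matching. Let $w$ be an internal vertex of a shortest $u$–$v$ path. Choose a maximum matching $M$ missing $u,v$ and a maximum matching $M'$ missing $w$ with $|M\cap M'|$ as large as possible.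

The vertex $w$ is closer to $u$ and to $v$ than these are to each other. So by minimality $M$ covers $w$, and $M'$ covers $u$ and $v$. Since $|M|=|M'|$, both cover equally many vertices, and $u,v$ are covered by $M'$ only. Hence at least two vertices are covered by $M$ and not by $M'$. Let $x\ne w$ be one of them and let $xy\in M$. Since $M'$ is maximum, $y$ is covered by $M'$, say by $yz\in M'$. Then $y\ne w$, since $M'$ misses $w$; $z\ne x$, since $M'$ misses $x$; and $yz\notin M$, since the $M$-edge at $y$ is $xy$. So $M''=(M'\setminus\{yz\})\cup\{xy\}$ is a maximum matching missing $w$ with $|M\cap M''|>|M\cap M'|$, a contradiction. $\square$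

**The induction.** We prove $3\eta(G)\ge2\chi(G)$ for $\alpha(G)\le2$ by induction on $n$. The case $n=0$ is trivial.

**Step 1: a vertex that can be deleted.** If $\chi(G-v)=\chi(G)$ for some $v$, then $\eta(G)\ge\eta(G-v)\ge\frac23\chi(G-v)=\frac23\chi(G)$.

**Step 2: a disconnected complement.** If $\overline G$ is disconnected, then $G=G_1\vee G_2$ with $G_1,G_2$ nonempty. Here $\chi(G)=\chi(G_1)+\chi(G_2)$. A model of $G_1$ followed by a model of $G_2$ is a model of $G$, because every vertex of $G_2$ is adjacent to all of $G_1$. So $\eta(G)\ge\eta(G_1)+\eta(G_2)$, and induction applies to both parts.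

**Step 3: the remaining case.** Now $H=\overline G$ is connected and triangle-free, and $\chi(G-v)=\chi(G)-1$ for every $v$. By (2.1), $\chi(G)=n-\nu(H)$ and $\chi(G-v)=n-1-\nu(H-v)$, so $\nu(H-v)=\nu(H)$ for every $v$. By Lemma 11.2, $n=2\nu(H)+1$, so $\chi(G)=n-\nu(H)=(n+1)/2$. By Lemma 11.1, $\eta(G)\ge(n+1)/3=\frac23\chi(G)$. $\blacksquare$
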